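# Bourin's question: is $|||A^tB^{1-t}+B^tA^{1-t}|||\le|||A+B|||$?

All matrices are complex and square, of one common size $n\times n$. $A$ and $B$ are positive semidefinite, written $A,B\ge 0$, and $X^0=I$ for every $X\ge0$. For $t\in[0,1]$ put
$$b_t=A^tB^{1-t}+B^tA^{1-t},\qquad S=A+B .$$

## 1. A scalar inequality and the guess "yes"

For numbers $a,b\ge0$ and $0<t<1$, the differences $a^t-b^t$ and $a^{1-t}-b^{1-t}$ have the same sign, so $(a^t-b^t)(a^{1-t}-b^{1-t})\ge0$. Expanding,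
$$a^tb^{1-t}+b^ta^{1-t}\le a+b. \tag{1}$$
So the first guess is that $b_t$ is never bigger than $A+B$ for matrices either. "Bigger" must be measured by a norm, because $b_t$ is usually not Hermitian and the order $b_t\le A+B$ then makes no sense.

A norm $|||\cdot|||$ on matrices is **unitarily invariant** if $|||UXV|||=|||X|||$ for all $X$ and all unitary $U,V$. The operator norm and the Schatten norms $\|X\|_q=(\sum_j s_j(X)^q)^{1/q}$ are examples; here $s_1(X)\ge s_2(X)\ge\cdots$ are the singular values. By the singular value decomposition, such a norm depends only on the singular values. In particular $|||X^*|||=|||X|||$.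

Bourin's question is whether
$$|||b_t|||\le|||A+B|||$$
for all $A,B\ge0$, all $t\in[0,1]$ and every unitarily invariant norm. At $t=0$ and $t=1$ we have $b_t=S$, so the inequality is trivial. The problem also lists as known the cases $t=\frac14,\frac34$ for all unitarily invariant norms (Hayajneh and Kittaneh), the trace norm for all $t$, and the Hilbert–Schmidt norm for $t\in[\frac14,\frac34]$. We shall use none of these.

To test the guess we need a way to handle all unitarily invariant norms at once.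

## 2. Ky Fan sums and dominance

**Definition.** The $k$-th Ky Fan norm of $X$ is $\sum_{j\le k}s_j(X)$. For Hermitian $H$, let $\mathrm{KF}_k(H)$ be the sum of the $k$ largest eigenvalues of $H$.

For $H\ge0$ the two numbers agree. For $H=\mathrm{diag}(3,-4)$ they do not: the Ky Fan norms are $4$ and $7$, while $\mathrm{KF}_1(H)=3$ and $\mathrm{KF}_2(H)=-1$.

**Fan dominance (textbook).** $|||X|||\le|||Y|||$ holds for every unitarily invariant norm if and only if $\sum_{j\le k}s_j(X)\le\sum_{j\le k}s_j(Y)$ for all $k$. For instance $X=\mathrm{diag}(2,2)$ has Ky Fan norms $2,4$ and $Y=\mathrm{diag}(3,1)$ has $3,4$, so $|||X|||\le|||Y|||$ always.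

**Variational principle (textbook).** $\mathrm{KF}_k(H)=\max\operatorname{tr}\Pi H$ over orthogonal projections $\Pi$ of rank $k$. Consequently, writing $H\le K$ for "$K-H$ is positive semidefinite" (the Loewner order), $\mathrm{KF}_k$ is monotone: $H\le K$ gives $\mathrm{KF}_k(H)\le\mathrm{KF}_k(K)$. It is also sublinear: $\mathrm{KF}_k(H+K)\le\mathrm{KF}_k(H)+\mathrm{KF}_k(K)$, and $\mathrm{KF}_k(cH)=c\,\mathrm{KF}_k(H)$ for $c\ge0$. We also need the version
$$\operatorname{tr}XH\le\mathrm{KF}_k(H)\qquad\text{if }0\le X\le I,\ \operatorname{tr}X=k. \tag{2}$$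
Indeed, in an eigenbasis of $H$ with eigenvalues $\lambda_1\ge\lambda_2\ge\cdots$ we have $\operatorname{tr}XH=\sum\lambda_ix_{ii}$ with $0\le x_{ii}\le1$ and $\sum x_{ii}=k$. This is largest when the weight sits on the first $k$ indices.

All textbook facts in these notes are in R. Bhatia, *Matrix Analysis*.

## 3. Commuting pairs, $t=\frac12$, and rank-one pairs

**Commuting $A,B$.** In a common eigenbasis $b_t$ is diagonal, and (1) gives $0\le b_t\le S$ entry by entry. Hence $\mathrm{KF}_k(b_t)\le\mathrm{KF}_k(S)$ for all $k$, and the guess holds.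

**The midpoint $t=\frac12$.** Here $b=b_{1/2}$ is Hermitian and $S\mp b=(A^{1/2}\mp B^{1/2})^2\ge0$, so $-S\le b\le S$. If $v_1,\dots,v_k$ are orthonormal eigenvectors of $b$ for the $k$ eigenvalues of largest modulus, then
$$\sum_{j\le k}s_j(b)=\sum_j|\langle v_j,bv_j\rangle|\le\sum_j\langle v_j,Sv_j\rangle\le\mathrm{KF}_k(S).$$
The guess holds again.

**Rank-one pairs.** Let $A=a\,ee^*$ and $B=b\,ff^*$ with $a,b>0$ and unit vectors $e,f$. Changing the phase of $f$, assume $c=e^*f\in[0,1]$. For $0<t<1$ put $x=a^tb^{1-t}$ and $y=b^ta^{1-t}$, so that $xy=ab$. Then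
$$b_t=cx\,ef^*+cy\,fe^* .$$
For $0<c<1$ and $x\ne y$ this is not Hermitian. If $c=1$ we are back to (1), so let $c<1$ and work in the span of $e,f$. We compute $s_1^2+s_2^2=\|b_t\|_2^2=c^2(x^2+y^2+2xyc^2)$. Since $b_t=(e\ f)\begin{pmatrix}0&cx\\cy&0\end{pmatrix}(e\ f)^*$ and the Gram determinant of $e,f$ is $1-c^2$, also $s_1s_2=c^2xy(1-c^2)$. Therefore
$$s_1+s_2=c(x+y),\qquad s_1-s_2=c\sqrt{(x-y)^2+4abc^2}.$$
The nonzero part of $S$ has trace $a+b$ and determinant $ab(1-c^2)$, so its largest eigenvalue is $\lambda_1=\frac12\big[(a+b)+\sqrt{(a-b)^2+4abc^2}\big]$. By (1), $x+y\le a+b$. Also $(x-y)^2=(x+y)^2-4ab\le(a-b)^2$. Hence $s_1\le\lambda_1$ and $s_1+s_2\le a+b$. The guess passes this test in every unitarily invariant norm.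

## 4. The statements

**Theorem 1.** For all positive semidefinite $n\times n$ matrices $A,B$, all $t\in[0,1]$ and every unitarily invariant norm, $|||A^tB^{1-t}+B^tA^{1-t}|||\le|||A+B|||$.

**Theorem 2.** Let $0<t\le\frac12$ and
$$g_t:=A^tB^{1-2t}A^t+B^tA^{1-2t}B^t .$$
Then $|||g_t|||\le|||A+B|||$ and $|||b_t|||\le|||g_t|||^{1/2}\,|||A+B|||^{1/2}$ for every Ky Fan norm $|||\cdot|||$; moreover $|||g_t|||\le|||A+B|||$ for every unitarily invariant norm. The constant $1$ in Theorem 1 is sharp (take $A=B$). For $0<t<1$ and a Schatten norm $\|\cdot\|_q$, $1\le q<\infty$: $\|b_t\|_q=\|A+B\|_q$ if and only if $A=B$.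

The range $q<\infty$ matters for the equality statement. With $A=I$ and $B=\mathrm{diag}(1,0)$ we get $b_t=\mathrm{diag}(2,0)$ and $S=\mathrm{diag}(2,1)$, so the operator norms agree although $A\ne B$.

## 5. Triangle inequality plus Hölder: only the trace norm

The first thing to try is to bound the two summands of $b_t$ separately. For $0<t<1$, Hölder's inequality for Schatten norms gives
$$\|A^tB^{1-t}\|_1\le\|A^t\|_{1/t}\|B^{1-t}\|_{1/(1-t)}=(\operatorname{tr}A)^t(\operatorname{tr}B)^{1-t},$$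
and similarly for the other summand. With (1) this yields $\|b_t\|_1\le\operatorname{tr}A+\operatorname{tr}B=\|A+B\|_1$, which is the trace norm case for every $t$.

In the operator norm the same steps give $\|b_t\|\le\|A\|+\|B\|$, and there the argument stops: the target is $\|A+B\|$, which may be half as large. For $A=\mathrm{diag}(1,0)$ and $B=\mathrm{diag}(0,1)$ the method gives the bound $2$, while $\|A+B\|=1$. Splitting $b_t$ forgets the relative position of $A$ and $B$. We have to keep the sum together.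

## 6. Cauchy–Schwarz: replacing $b_t$ by the positive matrix $g_t$

**Reductions.** The cases $t=0,1$ are trivial. Since $b_{1-t}=b_t^*$, we may take $0<t\le\frac12$. Put
$$p=1-2t\in[0,1),\qquad \sigma=S/2 .$$

**Step: factor the sum so that $S$ appears exactly.** Since $\frac p2+\frac12=1-t$, we have $b_t=RC$ with
$$R=(A^tB^{p/2},\ B^tA^{p/2}),\qquad C=\binom{B^{1/2}}{A^{1/2}},\qquad RR^*=g_t,\qquad C^*C=B+A=S .$$
Let $u_1,\dots,u_k$ and $v_1,\dots,v_k$ be orthonormal systems. By Cauchy–Schwarz, first in each term and then in the sum,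
$$\Big|\sum_j\langle u_j,b_tv_j\rangle\Big|=\Big|\sum_j\langle R^*u_j,Cv_j\rangle\Big|\le\Big(\sum_j\|R^*u_j\|^2\Big)^{1/2}\Big(\sum_j\|Cv_j\|^2\Big)^{1/2}.$$
Here $\sum_j\|R^*u_j\|^2=\operatorname{tr}\Pi g_t$ with $\Pi$ the projection onto the span of the $u_j$, so it is at most $\mathrm{KF}_k(g_t)$. Likewise $\sum_j\|Cv_j\|^2\le\mathrm{KF}_k(S)$. Choosing singular vectors, $b_tv_j=s_j(b_t)u_j$ for $j\le k$, we get
$$\sum_{j\le k}s_j(b_t)\le\mathrm{KF}_k(g_t)^{1/2}\,\mathrm{KF}_k(S)^{1/2}. \tag{3}$$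
So Theorem 1 follows, by Fan dominance, from
$$\mathrm{KF}_k(g_t)\le\mathrm{KF}_k(S)\qquad(1\le k\le n,\ 0<t\le\tfrac12). \tag{4}$$
We have gained a positive semidefinite matrix $g_t$, for which Loewner upper bounds make sense.

**Step: we may assume $A,B>0$ in (4).** If $t=\frac12$, then $p=0$ and $g_{1/2}=S$, so (4) is an equality. If $0<t<\frac12$, all exponents in $g_t$ are positive, $X\mapsto X^r$ is continuous on $X\ge0$ for $r>0$, and eigenvalues are continuous. So (4) for $A+\varepsilon I,B+\varepsilon I$ gives (4) for $A,B$ as $\varepsilon\to0$.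

From here until (4) is proved, $A,B>0$.

## 7. Operator concavity brings in the mean $\sigma$

A function $h$ on $(0,\infty)$ is **operator concave** if $h((1-s)X+sY)\ge(1-s)h(X)+s\,h(Y)$ in the Loewner order for all $X,Y>0$ and $s\in[0,1]$. By the Löwner–Heinz theory, $x^p$ is operator concave for $0\le p\le1$. At the midpoint: $A^p+B^p\le2\sigma^p$.

**Step: compare $g_t$ with powers of $\sigma$.** The two terms of $g_t$ contain $B^p$ between two $A^t$'s and $A^p$ between two $B^t$'s. Adding $S$ supplies the missing partners, because $A=A^tA^pA^t$ and $B=B^tB^pB^t$: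
$$g_t+S=A^t(A^p+B^p)A^t+B^t(A^p+B^p)B^t\le2\big(A^t\sigma^pA^t+B^t\sigma^pB^t\big).$$
As $S=2\sigma$,
$$g_t\le2\big(A^t\sigma^pA^t+B^t\sigma^pB^t\big)-2\sigma. \tag{5}$$
It remains to bound $A^t\sigma^pA^t$ from above; the bound for $B$ is the same.

## 8. The tangent line at $A$: the range $\frac14\le t\le\frac12$

We need the **Schur product** $(K\circ H)_{ij}=K_{ij}H_{ij}$ and the Schur product theorem: $K,H\ge0$ implies $K\circ H\ge0$. For example, multiplying the off-diagonal entries of $2\times 2$ matrices by a real number $c$ is Schur multiplication by $\begin{pmatrix}1&c\\c&1\end{pmatrix}$, and it preserves positivity when $|c|\le1$. We call a real symmetric function $K(x,x')$ a **PD kernel** if all matrices $[K(x_i,x_j)]$ are positive semidefinite. Any $K(x,x')=f(x)f(x')$ with real $f$ is PD, and so are sums and integrals of such kernels with nonnegative weights.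

Let $0<p\le\frac12$ (the case $p=0$ is settled) and $h(x)=x^p$.

**Step: linearize $\sigma^p$ at $A$.** Operator concavity gives $h(A+s(\sigma-A))-h(A)\ge s\,(h(\sigma)-h(A))$ for $0<s\le1$. Dividing by $s$ and letting $s\to0$,
$$h(\sigma)\le h(A)+Dh(A)[\sigma-A].$$
By the textbook formula, in an eigenbasis of $A$ with eigenvalues $a_i$, the derivative $Dh(A)[X]$ has entries $\frac{a_i^p-a_j^p}{a_i-a_j}X_{ij}$, where the quotient is read as $pa_i^{p-1}$ if $a_i=a_j$. In particular $Dh(A)[A]=pA^p$. Multiply by $A^t$ from both sides and use $2t+p=1$: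
$$A^t\sigma^pA^t\le A-pA+A^tDh(A)[\sigma]A^t=(1-p)A+p\,\mathcal A(\sigma), \tag{6}$$
where $\mathcal A$ is Schur multiplication, in the eigenbasis of $A$, by
$$\kappa_{ij}=\frac1p(a_ia_j)^t\,\frac{a_i^p-a_j^p}{a_i-a_j}.$$

**Step: $\mathcal A$ does not increase Ky Fan sums.** From $x^p=\frac{\sin p\pi}\pi\int_0^\infty s^{p-1}\frac{x}{x+s}\,ds$ and $\frac{x}{x+s}-\frac{y}{y+s}=\frac{s(x-y)}{(x+s)(y+s)}$,
$$\kappa_{ij}=\frac{\sin p\pi}{p\pi}(a_ia_j)^t\int_0^\infty\frac{s^p\,ds}{(a_i+s)(a_j+s)} .$$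
This is an integral of products $f_s(a_i)f_s(a_j)$, so $[\kappa_{ij}]\ge0$. Also $\kappa_{ii}=a_i^{2t+p-1}=1$. Hence $\mathcal A$ maps positive matrices to positive matrices, $\mathcal A(I)=I$, $\operatorname{tr}\mathcal A(X)=\operatorname{tr}X$, and $\operatorname{tr}X\mathcal A(Y)=\operatorname{tr}\mathcal A(X)Y$ because $\kappa$ is symmetric. For a projection $\Pi$ of rank $k$ we get $0\le\mathcal A(\Pi)\le\mathcal A(I)=I$ and $\operatorname{tr}\mathcal A(\Pi)=k$, so by (2) $\operatorname{tr}\Pi\mathcal A(\sigma)=\operatorname{tr}\mathcal A(\Pi)\sigma\le\mathrm{KF}_k(\sigma)$. That is, $\mathrm{KF}_k(\mathcal A(\sigma))\le\mathrm{KF}_k(\sigma)$.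

**Step: insert into (5).** With $\mathcal B$ defined from $B$ in the same way and $A+B=2\sigma$,
$$g_t\le2\big[2(1-p)\sigma+p(\mathcal A(\sigma)+\mathcal B(\sigma))\big]-2\sigma=2(1-2p)\sigma+2p\big(\mathcal A(\sigma)+\mathcal B(\sigma)\big). \tag{7}$$
For $p\le\frac12$ all coefficients are nonnegative, so $\mathrm{KF}_k(g_t)\le(2-4p+4p)\,\mathrm{KF}_k(\sigma)=\mathrm{KF}_k(S)$. This proves (4) for $\frac14\le t\le\frac12$.

**Where this stops.** Inequality (7) is valid for all $0<p<1$, but for $p>\frac12$ the coefficient $2(1-2p)$ is negative, and subadditivity of $\mathrm{KF}_k$ no longer helps. The properties of $\mathcal A,\mathcal B$ that we used cannot repair this. Let $\sigma=\mathrm{diag}(1,0)$ and let both maps be replaced by $X\mapsto UXU^*$, with $U$ the coordinate swap. This map is positive, unital, trace preserving and self-dual, yet the right side of (7) becomes $\mathrm{diag}(2-4p,\,4p)$, with largest eigenvalue $4p>2=2\,\mathrm{KF}_1(\sigma)$.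

## 9. Keeping part of $\sigma$, and cutting the rest into spectral layers

Let now $0<t\le\frac14$, so $\frac12\le p<1$.

**What to aim for.** Suppose that
$$A^t\sigma^pA^t\le(1-p)A+c\,\sigma+(p-c)\,\Phi_A(\sigma)\qquad(0\le c\le p),$$
where $\mathrm{KF}_k(\Phi_A(\sigma))\le\mathrm{KF}_k(\sigma)$, and likewise for $B$. Then (5) gives
$$g_t\le(2-4p+4c)\,\sigma+2(p-c)\big(\Phi_A(\sigma)+\Phi_B(\sigma)\big).$$
If $c\ge p-\frac12$, all coefficients are nonnegative, and (4) follows since $2-4p+4c+4(p-c)=2$. The tangent line is $c=0$. The other extreme, $c=p$, would be $A^t\sigma^pA^t\le(1-p)A+p\sigma$, and this is false: take $A^t=\begin{pmatrix}2&1\\1&2\end{pmatrix}$ and $\sigma=\mathrm{diag}(s,1)$. The $(2,2)$ entry on the left is $s^p+4$, and on the right it does not depend on $s$. We aim for the smallest admissible value $c=p-\frac12$, which leaves weight $\frac12$ for $\Phi_A$.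

**Layers.** The map $\Phi_A$ need not be linear in $\sigma$. For $u>0$ let $R_u=1_{[u,\infty)}(\sigma)$ be the spectral projection of $\sigma$ for eigenvalues at least $u$. Since $s=\int_0^s du$ and $s^p=\int_0^spu^{p-1}du$ for each eigenvalue $s$, and $p-1=-2t$,
$$\int_0^\infty R_u\,du=\sigma,\qquad\int_0^\infty p\,u^{-2t}R_u\,du=\sigma^p. \tag{8}$$
For $\sigma=\mathrm{diag}(3,1)$: $R_u=I$ on $(0,1]$, $R_u=\mathrm{diag}(1,0)$ on $(1,3]$, then $R_u=0$. The integral is $I+2\,\mathrm{diag}(1,0)=\mathrm{diag}(3,1)$.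

On the layer at height $u$ we let a contraction depending on $A/u$ act. Define $j:(0,\infty)\to\mathbb R$ by $j(x)=1$ for $x\ge1$ and $j(x)=q(x)$ for $0<x<1$, where
$$q(x)=2(1-t)x^t-2t\,x^{1-t}-(1-4t),\qquad\text{and put}\quad\Psi_A(\sigma)=\int_0^\infty j(A/u)\,R_u\,j(A/u)\,du .$$

**Step: $|j|\le1$.** For $0<x<1$ put $\alpha=1-x^t$, $\beta=1-x^{1-t}$ and $\gamma=(1-t)\alpha-t\beta$. Then
$$q=2(1-t)-2t-(1-4t)-2(1-t)\alpha+2t\beta=1-2\gamma .$$
Since $\alpha\le1$ and $\beta\ge0$, $\gamma\le1-t\le1$. Also $\frac{d\gamma}{dx}=t(1-t)(x^{-t}-x^{t-1})\le0$ on $(0,1)$, because $-t>t-1$, while $\gamma=0$ at $x=1$; so $\gamma\ge0$. Hence $|q|\le1$. Moreover $q(1)=1$, so $j$ is continuous. (As $x\to0$, $q(x)\to-(1-4t)$, so $j$ may be negative; only $|j|\le1$ will matter.)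

**Proposition 3.** For $A,\sigma>0$ and $0<t\le\frac14$,
$$A^t\sigma^pA^t\le(1-p)A+(p-\tfrac12)\sigma+\tfrac12\Psi_A(\sigma). \tag{9}$$

For numbers $a\ge\sigma$ this is familiar: $j(a/u)=1$ for all $u\le\sigma$, so $\Psi_a(\sigma)=\sigma$, and (9) reads $a^{1-p}\sigma^p\le(1-p)a+p\sigma$.

**Step: Proposition 3 implies (4).** Add (9) for $A$ and for $B$, use $A+B=2\sigma$ and insert into (5):
$$g_t\le2\big[2(1-p)\sigma+(2p-1)\sigma+\tfrac12(\Psi_A(\sigma)+\Psi_B(\sigma))\big]-2\sigma=\Psi_A(\sigma)+\Psi_B(\sigma). \tag{10}$$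
Let $\Pi$ be a projection of rank $k$ and $J=j(A/u)$. As $J^2\le I$, we have $0\le J\Pi J\le J^2\le I$ and $\operatorname{tr}J\Pi J=\operatorname{tr}\Pi J^2\le k$. Since $R_u$ is a projection, $\operatorname{tr}\Pi JR_uJ=\operatorname{tr}(J\Pi J)R_u$ is at most $\operatorname{tr}J\Pi J\le k$ and at most $\operatorname{tr}R_u=\operatorname{rank}R_u$. If $\sigma_1\ge\sigma_2\ge\cdots$ are the eigenvalues of $\sigma$, then $\min(k,\operatorname{rank}R_u)$ counts the $i\le k$ with $\sigma_i\ge u$. Hence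
$$\operatorname{tr}\Pi\Psi_A(\sigma)\le\int_0^\infty\min(k,\operatorname{rank}R_u)\,du=\sum_{i\le k}\sigma_i=\mathrm{KF}_k(\sigma).$$
The same holds for $B$, so (10) gives $\mathrm{KF}_k(g_t)\le2\,\mathrm{KF}_k(\sigma)=\mathrm{KF}_k(S)$, which is (4).

**Why Proposition 3 is not a layer-by-layer statement.** In an eigenbasis of $A$, (8) turns (9) into
$$\int_0^\infty K_u\circ R_u\,du\ge-(1-p)A,\qquad (K_u)_{ij}=\tfrac12j(x)j(x')+(p-\tfrac12)-p(xx')^t\Big|_{x=a_i/u,\;x'=a_j/u}.$$
The kernel here is not PD: on the diagonal with $x>1$ it equals $p(1-x^{2t})<0$. What we still have is that $R_u$ decreases in $u$. If $K_u\circ R=D_u\circ R+\frac{d}{du}\mathcal Y_u[R]$ with $D_u$ PD and $\mathcal Y_u[R]\ge0$ for every fixed $R\ge0$, then we can sum by parts: each downward jump of $R_u$ contributes a positive term $\mathcal Y_u[\text{jump}]$, and only the boundary term at $u=0$ remains. So we need a positive "potential" $\mathcal Y_u$ whose derivative almost cancels $K_u$.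

## 10. The kernel $V$

We look for $\mathcal Y_u$ as Schur multiplication by $\sqrt{a_ia_j}\,V(\log\frac{a_i}u,\log\frac{a_j}u)$ with $V$ PD. Increasing $u$ shifts both arguments of $V$ down together, so the derivative of $V$ along the diagonal direction is what counts:
$$\delta V(\theta,\theta')=\frac{d}{ds}V(\theta+s,\theta'+s)\Big|_{s=0}.$$
With $x=e^\theta$, $x'=e^{\theta'}$, write $\delta V=e^{-(\theta+\theta')/2}N(x,x')$. We shall see in Section 12 that $\frac{d}{du}\mathcal Y_u$ is Schur multiplication by $-N$, so we want $D=K+N$ to be PD, where $K(x,x')=\frac12j(x)j(x')+(p-\frac12)-p(xx')^t$.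

For $x,x'\ge1$ we have $K=p-p(xx')^t$. Let us ask for $D=0$ there, i.e. $N=p[(xx')^t-1]$. Since $\frac{1-p}2=t$, this says $\delta V=pe^{-p(\theta+\theta')/2}-pe^{-(\theta+\theta')/2}$ on the quadrant $\theta,\theta'>0$. Integrating along diagonals from the edges of the quadrant, with $V=0$ on the edges, gives formula (11) below. Its terms $e^{-k|\theta-\theta'|}-e^{-k(\theta+\theta')}$ are sine transforms, which suggests how to see that it is PD and how to extend it to negative arguments.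

**Step: definition of $V$, and $V$ is PD and continuous.** For $\xi>0$ let
$$w(\xi)=\frac{2p}\pi\Big[\frac1{\xi^2+p^2/4}-\frac1{\xi^2+1/4}\Big],\qquad g_\xi(\theta)=\begin{cases}\sin\xi\theta,&\theta\ge0,\\[2pt]\frac{2\xi}p\sinh\frac{p\theta}2,&\theta<0,\end{cases}$$
$$V(\theta,\theta')=\int_0^\infty w(\xi)\,g_\xi(\theta)\,g_\xi(\theta')\,d\xi .$$
Since $p<1$, $w>0$; and $w=O(\xi^{-4})$ as $\xi\to\infty$, with $w$ bounded near $0$. For $\theta$ in a bounded set, $|g_\xi(\theta)|\le\mathrm{const}\cdot\xi$, and $w\xi^2$ is integrable. So the integral converges absolutely. As $g_\xi$ is continuous (both branches vanish at $0$), $V$ is continuous by dominated convergence. It is PD because $\sum_{i,j}\bar c_ic_jV(\theta_i,\theta_j)=\int w\,|\sum_ic_ig_\xi(\theta_i)|^2d\xi\ge0$.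

**Step: closed formulas for $V$.** We use, for $k>0$,
$$\int_0^\infty\frac{\cos\xi s}{\xi^2+k^2}\,d\xi=\frac\pi{2k}e^{-k|s|},\qquad\int_0^\infty\frac{\xi\sin\xi s}{\xi^2+k^2}\,d\xi=\frac\pi2e^{-ks}\quad(s>0),$$
the second as an improper integral.

For $\theta,\theta'\ge0$, $\sin\xi\theta\sin\xi\theta'=\frac12[\cos\xi(\theta-\theta')-\cos\xi(\theta+\theta')]$, and $\int w\cos\xi s\,d\xi=\frac{2p}\pi\big[\frac\pi pe^{-p|s|/2}-\pi e^{-|s|/2}\big]=2e^{-p|s|/2}-2pe^{-|s|/2}$. Hence
$$V=e^{-p|\theta-\theta'|/2}-e^{-p(\theta+\theta')/2}-p\big(e^{-|\theta-\theta'|/2}-e^{-(\theta+\theta')/2}\big)\qquad(\theta,\theta'\ge0). \tag{11}$$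

For $\theta<0<\theta'$, $V=\frac2p\sinh\frac{p\theta}2\int w\,\xi\sin\xi\theta'\,d\xi$, and the integral equals $\frac{2p}\pi\cdot\frac\pi2\big(e^{-p\theta'/2}-e^{-\theta'/2}\big)$. Hence
$$V=2\sinh\tfrac{p\theta}2\,\big(e^{-p\theta'/2}-e^{-\theta'/2}\big)\qquad(\theta<0\le\theta'), \tag{12}$$
where at $\theta'=0$ both sides are $0$.

For $\theta,\theta'<0$ we need $\int w\xi^2d\xi$. Writing $\frac{\xi^2}{\xi^2+k^2}=1-\frac{k^2}{\xi^2+k^2}$,
$$\int_0^\infty w\,\xi^2d\xi=\frac{2p}\pi\int_0^\infty\Big[\frac{1/4}{\xi^2+1/4}-\frac{p^2/4}{\xi^2+p^2/4}\Big]d\xi=\frac{2p}\pi\Big[\frac\pi4-\frac{p\pi}4\Big]=\frac{p(1-p)}2 .$$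
Multiplying by $\frac4{p^2}\sinh\frac{p\theta}2\sinh\frac{p\theta'}2$,
$$V=\frac{2(1-p)}p\sinh\tfrac{p\theta}2\,\sinh\tfrac{p\theta'}2\qquad(\theta,\theta'<0). \tag{13}$$

**Step: compute $N$ for $\theta,\theta'\ne0$.** Recall $\frac{1-p}2=t$ and $\frac{1+p}2=1-t$.

If $\theta,\theta'>0$, the difference $\theta-\theta'$ is constant along the shift, so $\delta V=pe^{-p(\theta+\theta')/2}-pe^{-(\theta+\theta')/2}$ and
$$N=p\big[(xx')^t-1\big]\qquad(x,x'>1). \tag{14}$$

If $\theta<0<\theta'$, the product rule applied to (12) gives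
$$\delta V=p\cosh\tfrac{p\theta}2\big(e^{-p\theta'/2}-e^{-\theta'/2}\big)+\sinh\tfrac{p\theta}2\big(-pe^{-p\theta'/2}+e^{-\theta'/2}\big)=pe^{-p(\theta+\theta')/2}-e^{-\theta'/2}\big[p\cosh\tfrac{p\theta}2-\sinh\tfrac{p\theta}2\big].$$
Now $e^{\theta/2}\big[p\cosh\frac{p\theta}2-\sinh\frac{p\theta}2\big]=\frac{1+p}2e^{(1-p)\theta/2}-\frac{1-p}2e^{(1+p)\theta/2}=(1-t)x^t-tx^{1-t}$. This equals $\frac12q(x)+\frac12(1-4t)=\frac12q(x)+(p-\frac12)$. Multiplying $\delta V$ by $e^{(\theta+\theta')/2}$,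
$$N=p(xx')^t-\tfrac12q(x)-(p-\tfrac12)\qquad(x<1<x'), \tag{15}$$
and symmetrically for $x'<1<x$.

If $\theta,\theta'<0$, (13) gives $\delta V=(1-p)\big(\cosh\frac{p\theta}2\sinh\frac{p\theta'}2+\sinh\frac{p\theta}2\cosh\frac{p\theta'}2\big)=(1-p)\sinh\frac{p(\theta+\theta')}2$, so
$$N=t\big[(xx')^{1-t}-(xx')^t\big]\qquad(x,x'<1). \tag{16}$$

## 11. The remainder kernel $D$ is PD exactly because $1-4t\ge0$

Define, for $x,x'\in(0,\infty)\setminus\{1\}$,
$$D(x,x')=\tfrac12j(x)j(x')+(p-\tfrac12)+N(x,x')-p(xx')^t .$$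

**Step: $D$ vanishes if $x>1$ or $x'>1$.** If $x,x'>1$, (14) gives $D=\frac12+p-\frac12-p=0$. If $x<1<x'$, then $j(x')=1$, and (15) gives $D=\frac12q(x)+(p-\frac12)-\frac12q(x)-(p-\frac12)=0$. The second line also shows where $q$ comes from: once $V$ is chosen, $q$ is the only value of $j$ on $(0,1)$ that makes $D$ vanish here.

**Step: the case $x,x'<1$.** By (16) and $p+t=1-t$,
$$D=\tfrac12qq'+p-\tfrac12+t(xx')^{1-t}-(1-t)(xx')^t,$$
where a prime marks quantities at $x'$. Substitute $x^t=1-\alpha$, $x^{1-t}=1-\beta$, $q=1-2\gamma$ from Section 9. The constant term is $\frac12+p-\frac12+t-(1-t)=p-1+2t=0$. The terms linear in the unprimed variables are $-\gamma-t\beta+(1-t)\alpha=0$ by the definition of $\gamma$, and the primed ones vanish likewise. What remains is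
$$D=2\gamma\gamma'+t\beta\beta'-(1-t)\alpha\alpha' .$$
Insert $\gamma=(1-t)\alpha-t\beta$. Then $D=(\alpha,\beta)\,M\,(\alpha',\beta')^{\mathsf T}$ with
$$M=\begin{pmatrix}2(1-t)^2-(1-t)&-2t(1-t)\\-2t(1-t)&2t^2+t\end{pmatrix}=\begin{pmatrix}(1-t)(1-2t)&-2t(1-t)\\-2t(1-t)&t(1+2t)\end{pmatrix}.$$
The diagonal entries are positive, and
$$\det M=t(1-t)\big[(1-4t^2)-4t(1-t)\big]=t(1-t)(1-4t)\ge0 .$$
So $M\ge0$. Setting $(\alpha,\beta)=(0,0)$ for $x>1$, the formula $D=(\alpha,\beta)M(\alpha',\beta')^{\mathsf T}$ holds for all $x,x'\ne1$, and $D$ is PD.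

## 12. The potential $\mathcal Y_u$ and summation by parts

Work in an eigenbasis of $A$ with eigenvalues $a_i$. For $u>0$ and $R\ge0$ set
$$\mathcal Y_u[R]_{ij}=\sqrt{a_ia_j}\;V\big(\log\tfrac{a_i}u,\log\tfrac{a_j}u\big)\,R_{ij}.$$

**Step: a differential inequality for fixed $R$.** Since $V$ is PD, the Schur product theorem gives $\mathcal Y_u[R]\ge0$. The map is linear in $R$. By the closed formulas and the continuity of $V$, it is continuous and piecewise $C^1$ in $u$, with breaks only at the $a_i$. Put $\theta_i=\log\frac{a_i}u$, so $\frac{d\theta_i}{du}=-\frac1u$ and $e^{-(\theta_i+\theta_j)/2}=u/\sqrt{a_ia_j}$. For $u\notin\{a_i\}$,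
$$\frac d{du}\mathcal Y_u[R]_{ij}=-\frac{\sqrt{a_ia_j}}u\,\delta V(\theta_i,\theta_j)\,R_{ij}=-N\big(\tfrac{a_i}u,\tfrac{a_j}u\big)R_{ij}. \tag{17}$$
The matrix $p\,u^{-2t}A^tRA^t$ has entries $p(xx')^tR_{ij}$ with $x=\frac{a_i}u$, $x'=\frac{a_j}u$. So by the definition of $D$, the fact that $D$ is PD, and (17), for every $R\ge0$ and $u\notin\{a_i\}$,
$$\tfrac12j(A/u)Rj(A/u)+(p-\tfrac12)R-p\,u^{-2t}A^tRA^t=\big[D\big(\tfrac{a_i}u,\tfrac{a_j}u\big)-N\big(\tfrac{a_i}u,\tfrac{a_j}u\big)\big]\circ R\ \ge\ \frac d{du}\mathcal Y_u[R]. \tag{18}$$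

**Step: the boundary value at $u=0$.** $\mathcal Y_u[I]$ is diagonal with entries $a_iV(\theta_i,\theta_i)$, and $\theta_i\to\infty$ as $u\to0$. By (11), $V(\theta,\theta)=1-e^{-p\theta}-p(1-e^{-\theta})\to1-p$. So $\mathcal Y_u[I]\to(1-p)A$.

**Step: integrate (18) along the layers of $\sigma$.** Let $s_1>\dots>s_m>0=:s_{m+1}$ be the distinct eigenvalues of $\sigma$, $P_k$ the corresponding spectral projections, and $Q_k=P_1+\dots+P_k$, so $Q_m=I$. Then $R_u=Q_k$ for $u\in(s_{k+1},s_k]$ and $R_u=0$ for $u>s_1$. Apply (18) with $R=Q_k$ on $(s_{k+1},s_k)$ and integrate over $(0,s_1)$. On the left, $j$ is bounded and $u^{-2t}$ is integrable at $0$ since $2t<1$, so by (8) the integral is $\frac12\Psi_A(\sigma)+(p-\frac12)\sigma-A^t\sigma^pA^t$. On the right, $\mathcal Y_u[Q_k]$ is continuous and piecewise $C^1$, so each interval with $k<m$ contributes the difference of its end values. The interval $(0,s_m)$, treated as the limit of $(\varepsilon,s_m)$, contributes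 $\mathcal Y_{s_m}[I]-(1-p)A$. Therefore
$$\tfrac12\Psi_A(\sigma)+(p-\tfrac12)\sigma-A^t\sigma^pA^t\ \ge\ \sum_{k=1}^m\mathcal Y_{s_k}[Q_k]-\sum_{k=1}^{m-1}\mathcal Y_{s_{k+1}}[Q_k]-(1-p)A .$$
The second sum is $\sum_{k=2}^m\mathcal Y_{s_k}[Q_{k-1}]$. Since $Q_k-Q_{k-1}=P_k$ (with $Q_0=0$) and $\mathcal Y_u$ is linear, the right side equals
$$\sum_{k=1}^m\mathcal Y_{s_k}[P_k]-(1-p)A\ \ge\ -(1-p)A,$$
because each $\mathcal Y_{s_k}[P_k]\ge0$. This is (9), and Proposition 3 is proved.

## 13. All unitarily invariant norms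

Section 8 proves (4) for $\frac14\le t\le\frac12$, and Sections 9–12 prove it for $0<t\le\frac14$, first for $A,B>0$ and then, by Section 6, for all $A,B\ge0$. Insert (4) into (3): $\sum_{j\le k}s_j(b_t)\le\mathrm{KF}_k(S)$ for all $k$. Fan dominance gives $|||b_t|||\le|||A+B|||$ for $0<t\le\frac12$. The identity $b_{1-t}=b_t^*$ and the trivial endpoints give all $t\in[0,1]$. This proves Theorem 1: the guess was right.

As $g_t\ge0$ and $S\ge0$, (4) says that $|||g_t|||\le|||S|||$ for every Ky Fan norm, hence by Fan dominance for every unitarily invariant norm. Inequality (3) is the statement $|||b_t|||\le|||g_t|||^{1/2}|||S|||^{1/2}$ for Ky Fan norms. Finally, if $A=B$ then $b_t=2A=A+B$; so the constant $1$ is sharp, and $A=B$ gives equality in every norm.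

## 14. Equality in the Schatten norms forces $A=B$

Let $0<t<1$, $1\le q<\infty$ and $\|b_t\|_q=\|S\|_q$. Since $b_{1-t}=b_t^*$, we may assume $t\le\frac12$. If $S=0$, then $A=B=0$; so let $S\ne0$.

**Step: reduce to the trace norm.** Suppose $q>1$. Let $x_1\ge\dots\ge x_n\ge0$ be the singular values of $b_t$ and $y_1\ge\dots\ge y_n\ge0$ the eigenvalues of $S$. Put $f(x)=x^q$ and $c_i=f'(x_i)$; then $c_1\ge\dots\ge c_n\ge0=:c_{n+1}$. By convexity and Abel summation,
$$\sum_i\big(f(y_i)-f(x_i)\big)\ge\sum_ic_i(y_i-x_i)=\sum_{k=1}^n(c_k-c_{k+1})\sum_{i\le k}(y_i-x_i)\ge0,$$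
the last step by $\sum_{i\le k}x_i\le\sum_{i\le k}y_i$ for all $k$ (Section 13). The left side is $0$ by assumption, so $f(y_i)-f(x_i)=c_i(y_i-x_i)$ for each $i$, and strict convexity of $f$ on $[0,\infty)$ gives $y_i=x_i$. Hence $\|b_t\|_1=\operatorname{tr}S$ in all cases.

**Step: $0<t<\frac12$.** Inequality (3) with $k=n$ reads $\operatorname{tr}S\le(\operatorname{tr}g_t)^{1/2}(\operatorname{tr}S)^{1/2}$, so $\operatorname{tr}g_t\ge\operatorname{tr}S$. Let $e_i$ and $f_j$ be orthonormal eigenvectors of $A$ and $B$ with eigenvalues $a_i$ and $b_j$, and let $w_{ij}=|\langle e_i,f_j\rangle|^2$. Then $\operatorname{tr}F(A)G(B)=\sum_{i,j}w_{ij}F(a_i)G(b_j)$, and the rows and columns of $[w_{ij}]$ sum to $1$. Hence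
$$\operatorname{tr}S-\operatorname{tr}g_t=\sum_{i,j}w_{ij}\big(a_i+b_j-a_i^{2t}b_j^{1-2t}-b_j^{2t}a_i^{1-2t}\big)=\sum_{i,j}w_{ij}(a_i^{2t}-b_j^{2t})(a_i^{1-2t}-b_j^{1-2t})\ge0 .$$
Combined with $\operatorname{tr}g_t\ge\operatorname{tr}S$, every term is $0$. Both exponents are positive, so $a_i=b_j$ whenever $w_{ij}>0$. Then $\|A-B\|_2^2=\sum_{i,j}w_{ij}(a_i-b_j)^2=0$, i.e. $A=B$.

**Step: $t=\frac12$.** Here $g_{1/2}=S$ carries no information, so we use the Hermitian structure of Section 3: $b=b_{1/2}$ satisfies $S\mp b=(A^{1/2}\mp B^{1/2})^2$. Let $E_-$ be the spectral projection of $b$ for $(-\infty,0)$ and $E_+=I-E_-$. Then $\operatorname{tr}E_+b-\operatorname{tr}E_-b=\|b\|_1=\operatorname{tr}S=\operatorname{tr}E_+S+\operatorname{tr}E_-S$, so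
$$\operatorname{tr}E_+(S-b)+\operatorname{tr}E_-(S+b)=0 .$$
The two terms are $\|(A^{1/2}-B^{1/2})E_+\|_2^2$ and $\|(A^{1/2}+B^{1/2})E_-\|_2^2$, so both matrices vanish. If $v$ is in the range of $E_-$, then $\langle v,A^{1/2}v\rangle+\langle v,B^{1/2}v\rangle=0$ with both summands nonnegative, so $A^{1/2}v=B^{1/2}v=0$. Thus $(A^{1/2}-B^{1/2})E_-=0$ as well. Adding, $A^{1/2}-B^{1/2}=(A^{1/2}-B^{1/2})(E_++E_-)=0$, so $A=B$.

The converse was noted at the end of Section 13, and Theorem 2 is proved. $\blacksquare$
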